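# Markov groups on $\ell^1$ have bounded generators

## 1. Exit probabilities of a skeleton chain and a ladder of levels

Let $\Gamma$ be a nonempty set and $\ell^1=\ell^1(\Gamma)$, with unit vectors $e_i$. Let $(T(t))_{t\ge0}$ be a strongly continuous semigroup of positive operators on $\ell^1$ that preserve the norm of positive vectors. Write
$$T(t)e_i=\sum_j p_{ij}(t)\,e_j .$$
Then $p_{ij}(t)\ge 0$ and $\sum_j p_{ij}(t)=1$: row $i$ of this matrix is the image of $e_i$, and it is a probability vector. Fix a time step $h\in(0,1]$ and look at the semigroup only at the times $0,h,2h,\dots$. This gives a Markov chain $(X_n)_{n\ge0}$ on $\Gamma$ with transition probabilities $p_{ij}=p_{ij}(h)$, the *skeleton chain*. The one function on the state space that we shall watch is the *exit probability*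
$$r_j=1-p_{jj}(h)\in[0,1],$$
the probability of being elsewhere one step after being at $j$.

Now choose a ratio $R>1$, a small $\kappa\in(0,1)$ and a base level $\rho_0>0$, and sort the states by the size of $r_j$:
$$\rho_l=R^l\rho_0,\qquad F_l=\{j:\ r_j\ge\rho_l\},\qquad G_l=\{j:\ r_j\ge\kappa\rho_l\}\qquad(l=0,1,2,\dots).$$
So $F_0\supset F_1\supset F_2\supset\cdots$ is a ladder: going up means reaching states that are left faster and faster. The set $G_l$ is a slightly enlarged version of the rung $F_l$.

As an example, take two states which are exchanged at rate $q$, that is, $T(t)=e^{tA}$ with $A=q\begin{pmatrix}-1&1\\1&-1\end{pmatrix}$. The eigenvalues of $A$ are $0$ and $-2q$, and $p_{11}(t)=p_{22}(t)=\frac12(1+e^{-2qt})$. Hence $r_1=r_2=\frac12(1-e^{-2qh})$, which is about $qh$ when $qh$ is small. In general one should read $r_j/h$ as "the exit rate of $j$, seen at time scale $h$". A base level $\rho_0\approx Ch$ then means rate about $C$, and rung $l$ means rate about $CR^l$.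

The ladder is for proving that a generator is bounded. Suppose $T$ does not shrink vectors by more than a factor $M$ during one unit of time. We shall show that a state whose exit rate exceeds a certain constant $C=C(M)$ cannot rest. With a probability that depends only on $M$, and not on $h$, the chain started there climbs the whole ladder and sits, at time about $1$, in a state that it leaves with a fixed positive probability within the single tiny step $h$. When $h\downarrow0$ this is absurd, because strong continuity says that each fixed state is *not* left in a short time. So all exit rates are at most $C$, and this bounds the generator.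

## 2. Markov semigroups, groups, and the theorems

The scalars are real or complex. A *$C_0$-semigroup* is a family $(T(t))_{t\ge0}$ of bounded operators with $T(0)=I$, $T(s+t)=T(s)T(t)$ and $T(t)f\to f$ as $t\downarrow0$ for each $f$. Its generator is $Af=\lim_{t\downarrow0}(T(t)f-f)/t$ on the subspace $D(A)$ where the limit exists. We use these textbook facts: $A$ is closed and densely defined; $\|T(t)\|\le N'e^{\omega t}$ for suitable constants; and $A$ is bounded exactly when $\|T(t)-I\|\to0$ as $t\downarrow 0$, in which case $T(t)=e^{tA}$. The semigroup *extends to a $C_0$-group* if each $T(t)$ is invertible and $T(-t):=T(t)^{-1}$ gives a strongly continuous family on $\mathbb R$.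

**Definition.** A *Markov operator* on $\ell^1$ is a positive operator $T$ with $\|Tf\|=\|f\|$ for all $f\ge0$. A semigroup is *Markov* if all its operators are.

A Markov operator is the same thing as a stochastic matrix $(p_{ij})$ acting by $Te_i=\sum_jp_{ij}e_j$. For example, a permutation of $\Gamma$ induces a Markov operator. A Markov operator is a contraction, since $|Tf|\le\sum_j|f_j|Te_j=T|f|$ and hence $\|Tf\|\le\|T|f|\|=\|f\|$. Note that the inverse of a Markov operator need not be positive: in the two-state example,
$$T(-t)=\tfrac12\begin{pmatrix}1+e^{2qt}&1-e^{2qt}\\1-e^{2qt}&1+e^{2qt}\end{pmatrix}.$$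

The question, posed as the Markov conjecture in the notes at https://github.com/ugroh/AGFA-LN-POS, is this: if a Markov $C_0$-semigroup on $\ell^1(\mathbb N)$ extends to a $C_0$-group, must its generator be bounded? In words: if a random motion on a countable set can be undone, in the sense that the distribution at time $0$ can be recovered stably from the distribution at time $t$, must all jump rates be bounded? The answer is yes. Invertibility enters only through a lower bound.

**Theorem 1.** Let $(T(t))_{t\ge0}$ be a $C_0$-semigroup of Markov operators on $\ell^1(\Gamma)$, and suppose that for some $M\ge1$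
$$\|T(t)f\|\ \ge\ M^{-1}\|f\|\qquad(0\le t\le1,\ f\in\ell^1).\tag{1}$$
Put $\kappa=\frac1{8M^2}$ and $C=16\,\kappa^{-9}=2^{31}M^{18}$. Then $\|T(t)-I\|\le2Ct$ for all $t\ge0$. Hence the generator $A$ is bounded and $\|A\|\le2C=2^{32}M^{18}$.

**Corollary (the Markov conjecture holds).** If a Markov $C_0$-semigroup on $\ell^1(\Gamma)$ extends to a $C_0$-group, then its generator is bounded.

**Proof of the Corollary from Theorem 1.** From $f=T(-t)T(t)f$ we get $\|f\|\le\|T(-t)\|\,\|T(t)f\|$. Put $M=\sup_{0\le t\le1}\|T(-t)\|$. For each $f$ the continuous function $t\mapsto T(-t)f$ is bounded on $[0,1]$, so $M<\infty$ by the uniform boundedness principle; and $M\ge1$ because of $t=0$. Thus (1) holds with this $M$. $\square$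

**Theorem 2.** For a positive $C_0$-semigroup $(T(t))_{t\ge0}$ on $\ell^1(\Gamma)$ (no norm condition) the following are equivalent: (i) the generator is bounded; (ii) $T$ extends to a $C_0$-group; (iii) there are $t_0>0$ and $c>0$ with $\|T(t_0)f\|\ge c\|f\|$ for all $f$.

Three features of $\ell^1$ will be used throughout. The norm is additive on positive vectors. The norm of an operator is the supremum of the norms of the images of the $e_i$. Finally, for probability vectors $u,v$ we have $|u_j-v_j|=u_j+v_j-2\min(u_j,v_j)$, and summing gives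
$$\|u-v\|=2\Bigl(1-\sum_j\min(u_j,v_j)\Bigr),\qquad\text{in particular}\quad\|T(t)e_i-e_i\|=2(1-p_{ii}(t)).\tag{2}$$
By (2) and strong continuity, $p_{ii}(t)\to1$ as $t\downarrow0$, for each $i$. Theorem 1 asks for exactly one thing: to make this convergence uniform in $i$, with a linear rate.

## 3. Two-state blocks, constant rates, and two hypotheses that cannot go

If $\Gamma$ is finite there is nothing to prove qualitatively. The smallest case with content is a direct sum of two-state blocks with rates $q_1,q_2,\dots$. This is a Markov $C_0$-semigroup on $\ell^1$: strong continuity is clear on finitely supported vectors, and the operators are contractions. On the difference of the two states in block $n$ it acts as multiplication by $e^{-2q_nt}$. So (1) forces $e^{-2q_n}\ge M^{-1}$, that is, $q_n\le\frac12\log M$ for all $n$, and the generator is bounded. Fast exchange destroys the difference of the two states; this is the loss of information that a lower bound forbids.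

In general there is no such exact formula. A more telling case is that of constant rates: $A=q(Q-I)$ with $q>0$ and $Q$ a Markov operator with zero diagonal, so that every state is left at rate $q$ and the next state is drawn from $Q$. Here $A$ is bounded, and the question is whether (1) bounds $q$ in terms of $M$. We have
$$T(1)=\sum_{k\ge0}\pi_kQ^k,\qquad\pi_k=e^{-q}\frac{q^k}{k!},\qquad T(1)A=q\sum_{k\ge0}(\pi_{k-1}-\pi_k)Q^k\quad(\pi_{-1}=0).$$
The ratio $\pi_k/\pi_{k-1}=q/k$ decreases in $k$, so $(\pi_k)$ first increases and then decreases, and $\sum_k|\pi_{k-1}-\pi_k|=2\max_k\pi_k$. From the Fourier formula $\pi_k=\frac1{2\pi}\int_{-\pi}^{\pi}e^{q(e^{i\theta}-1)}e^{-ik\theta}d\theta$ and $1-\cos\theta=2\sin^2(\theta/2)\ge2\theta^2/\pi^2$ on $[-\pi,\pi]$ we get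
$$\pi_k\le\frac1{2\pi}\int_{-\infty}^{\infty}e^{-2q\theta^2/\pi^2}d\theta=\frac1{2\pi}\sqrt{\frac{\pi^3}{2q}}=\sqrt{\frac{\pi}{8q}} .$$
Hence $\|T(1)Ae_i\|\le2q\sqrt{\pi/(8q)}$. On the other side, $\|Ae_i\|=q\|Qe_i-e_i\|=2q$ because $Q$ has zero diagonal, and (1) gives $\|T(1)Ae_i\|\ge2q/M$. Together, $q\le\frac{\pi}{8}M^2$. What happens is *smoothing*: the random number of jumps up to time $1$ has spread about $\sqrt q$, and so the law at time $1$ hardly changes if the chain makes one jump more.

Neither the discreteness of $\ell^1$ nor positivity can be dropped from the question. Translation on $L^1(\mathbb R)$ is a positive $C_0$-group, norm-preserving on the cone, with unbounded generator. On complex $\ell^1$, the operators $T(t)=\operatorname{diag}(e^{int})_{n\in\mathbb N}$ form a group of isometries, strongly continuous and not positive, with unbounded generator; on real $\ell^1$ take the corresponding $2\times2$ rotation blocks, whose norms are at most $\sqrt2$.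

## 4. Where smoothing stops: no common clock

It is sensible to try to run the computation of Section 3 for a general Markov semigroup. It stops at its first line: $A=q(Q-I)$ with $Q$ positive needs one finite $q$ that dominates *all* exit rates, and the existence of such a $q$ is what we want to prove.

One may hope to avoid this by working with $P=T(h)$, which is bounded anyway. The discrete analog of the first line is $P=(1-b)I+bQ$ with $Q$ Markov, which holds as soon as $r_j\le b$ for all $j$. The spread of the number of $Q$-steps among $n$ steps of $P$ is then governed by $nb(1-b)$, so we need $b$ bounded away from $1$. But the $r_j$ may come close to $1$, and at a fixed step nothing rules this out: the shift $Pe_j=e_{j+1}$ on $\ell^1(\mathbb Z)$ is a Markov operator with $\|P^nf\|=\|f\|$ for all $n$ and $f$, with $r_j=1$ for all $j$, and with $\|P^n(P-I)e_j\|=2$. So the lower bound at one fixed step $h$ can never give a contradiction. A contradiction must use $h\downarrow0$ and the continuity $p_{jj}(h)\to1$ at single states.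

What survives is a local version of smoothing. Freeze the chain as soon as it enters a state with $r_j\ge b$. The frozen chain has all exit probabilities at most $b$, so it is smoothed, while the true chain is not smoothed, because of the lower bound. Hence the two chains must differ: *a chain started at a state of a certain speed must, with definite probability, soon visit a much faster state.* This is Lemma 3 below, the step from one rung of the ladder to the next. A second obstacle, the number of rungs, will appear in Section 6.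

## 5. Three estimates for the skeleton chain

From here to the end of Section 7 the hypotheses of Theorem 1 hold, with $\kappa=\frac1{8M^2}\le\frac18$. Fix $h\in(0,1]$ and put $n_0=\lfloor1/h\rfloor$, $P=T(h)$, $p_{ij}=p_{ij}(h)$, $p^{(n)}_{ij}=p_{ij}(nh)$, $r_j=1-p_{jj}$. Since $nh\le1$ for $n\le n_0$, (1) gives
$$\|P^nf\|\ge M^{-1}\|f\|\qquad(0\le n\le n_0,\ f\in\ell^1).\tag{3}$$
Let $\mathbb P_i,\mathbb E_i$ be the law and the expectation of the skeleton chain started at $i$, and $\mathcal F_n=\sigma(X_0,\dots,X_n)$. (If $\Gamma$ is uncountable, the chain started at $i$ still lives in a countable set, since each $P^ne_i$ has countable support.) Then $P^ne_i=\sum_j\mathbb P_i(X_n=j)\,e_j$. Staying put for $m$ steps is one way to be back after $m$ steps, so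
$$p_{jj}^{(m)}\ge(1-r_j)^m\ge1-mr_j .\tag{4}$$

**Lemma 1 (departure).** If $r_i>0$ and $N:=\lceil1/r_i\rceil\le n_0$, there is $m\in\{1,\dots,N\}$ with $1-p_{ii}^{(m)}\ge\frac1{2M}$. For this $m$, $\|(P^m-I)e_i\|\ge\frac1M$.

The point of Lemma 1 is to show that within the natural time $1/r_i$ the chain is really away from $i$: it cannot leave and return at once all the time, because then the state $i$ and the law after leaving $i$ would be merged by $P^n$.

**Proof.** Put $\delta=\frac1{2M}$ and $r=r_i$. Write $Pe_i=(1-r)e_i+rq$, where $q$ is a probability vector with $q_i=0$. Suppose, for contradiction, that $1-p_{ii}^{(m)}<\delta$ for $1\le m\le N$; for $m=0$ this holds too, as the left side is $0$. Applying $P^{k-1}$ to the formula for $Pe_i$ gives $P^ke_i=(1-r)P^{k-1}e_i+rP^{k-1}q$, and iterating from $k=N$ downward,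
$$P^Ne_i=(1-r)^Ne_i+\sum_{k=0}^{N-1}r(1-r)^kP^{N-1-k}q .$$
(This decomposes according to the time of the first departure.) Put $a_n=(P^nq)_i$. The $i$-th coordinate, subtracted from the identity $1=(1-r)^N+\sum_{k<N}r(1-r)^k$, gives
$$\sum_{k=0}^{N-1}r(1-r)^k(1-a_{N-1-k})=1-p_{ii}^{(N)}<\delta .$$
The weights sum to $1-(1-r)^N\ge1-e^{-rN}\ge1-e^{-1}>\frac12$. If all $1-a_n$ were at least $2\delta$, the sum would exceed $\delta$. So there is $n$ with $0\le n\le N-1$ and $1-a_n<2\delta$. Now both $P^nq$ and $P^ne_i$ have mass more than $1-2\delta$ at $i$, so by (2)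
$$\|P^n(q-e_i)\|<2\cdot2\delta=4\delta=\tfrac2M .$$
But $\|q-e_i\|=2$ since $q_i=0$, and $n\le n_0$, so (3) gives $\|P^n(q-e_i)\|\ge\frac2M$, a contradiction. The last assertion follows from $\|(P^m-I)e_i\|=2(1-p_{ii}^{(m)})$. $\square$

**Lemma 2 (retention).** Let $0<\rho\le1$, $2/\rho\le n_0$ and $r_i\ge\rho$. Then $\mathbb P_i(r_{X_n}\ge\kappa\rho)\ge2\kappa$ for all $0\le n\le n_0$.

Lemma 2 shows that speed is not forgotten: a chain started at a fast state is, at every later time up to $n_0$, still at a state that is nearly as fast, with definite probability. Otherwise the law at time $n$ would sit on slow states, on which $P^m-I$ is nearly zero.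

**Proof.** We have $\lceil1/r_i\rceil\le\lceil1/\rho\rceil\le\frac1\rho+1\le\frac2\rho\le n_0$. So Lemma 1 gives $m\le2/\rho$ with $\|(P^m-I)e_i\|\ge\frac1M$, and by (3)
$$\|P^n(P^m-I)e_i\|\ge\frac1{M^2}=8\kappa .$$
On the other hand $P^n$ and $P^m$ commute and $(P^m-I)P^ne_i=\sum_jp_{ij}^{(n)}(P^me_j-e_j)$. By (2) and (4), $\|P^me_j-e_j\|=2(1-p_{jj}^{(m)})\le2\min(1,mr_j)$. Using the bound $1$ where $r_j\ge\kappa\rho$ and the bound $mr_j\le m\kappa\rho$ elsewhere,
$$\|(P^m-I)P^ne_i\|\le2\,\mathbb P_i(r_{X_n}\ge\kappa\rho)+2m\kappa\rho\le2\,\mathbb P_i(r_{X_n}\ge\kappa\rho)+4\kappa .$$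
Comparing, $\mathbb P_i(r_{X_n}\ge\kappa\rho)\ge2\kappa$. $\square$

**Lemma 3 (acceleration).** Let $R\ge1$, $\rho>0$, $R\rho\le\frac12$, $K:=2R\kappa^{-4}$ and $K/\rho\le n_0$. Let $\tau=\inf\{n\ge0:r_{X_n}\ge R\rho\}$. If $r_i\ge\kappa\rho$, then $\mathbb P_i(\tau\le K/\rho)\ge\kappa$.

This is the local smoothing argument announced in Section 4. Note the shape of the claim: the start may be as slow as $\kappa\rho$, and the target is as fast as $R\rho$.

**Step 1: a vector that is not shrunk.** Since $\kappa\rho\le1$, $\lceil1/r_i\rceil\le\lceil\frac1{\kappa\rho}\rceil\le\frac2{\kappa\rho}\le\frac K\rho\le n_0$. So Lemma 1 gives $m\le\frac2{\kappa\rho}$ with $\|(P^m-I)e_i\|\ge\frac1M$. Put $n=\lceil R\kappa^{-4}/\rho\rceil$. As $R\kappa^{-4}/\rho\ge1$, we have $n\le2R\kappa^{-4}/\rho=K/\rho\le n_0$, and (3) gives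
$$\|P^n(P^m-I)e_i\|\ge M^{-2}.\tag{5}$$

**Step 2: the frozen chain.** Its purpose is to have exit probabilities bounded by a common number. Put $b=R\rho\in(0,\frac12]$ and $F=\{j:r_j\ge b\}$, so $\tau$ is the entrance time into $F$. Let $\tilde P$ be the Markov operator with $\tilde Pe_j=Pe_j$ for $j\notin F$ and $\tilde Pe_j=e_j$ for $j\in F$. The stopped chain $X_{\min(l,\tau)}$ has transition operator $\tilde P$, so $\tilde P^le_i$ is the law of $X_{\min(l,\tau)}$. This variable equals $X_l$ unless $\tau<l$. Two variables that agree outside an event of probability $p$ have laws at $\ell^1$-distance at most $2p$, so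
$$\|P^le_i-\tilde P^le_i\|\le2\,\mathbb P_i(\tau<l)\qquad(l\ge0).\tag{6}$$

**Step 3: smoothing of the frozen chain.** All diagonal entries of $\tilde P$ are at least $1-b$. So $Q:=b^{-1}(\tilde P-(1-b)I)$ is positive with row sums $1$, and $\tilde P=(1-b)I+bQ$ with $Q$ Markov. Put $\beta_k=\binom nkb^k(1-b)^{n-k}$ for $0\le k\le n$ and $\beta_{-1}=\beta_{n+1}=0$. Since $\tilde P-I=b(Q-I)$,
$$\tilde P^n(\tilde P-I)=b\sum_{k=0}^n\beta_kQ^k(Q-I)=b\sum_{k=0}^{n+1}(\beta_{k-1}-\beta_k)Q^k .$$
For $1\le k\le n$ the ratio $\beta_k/\beta_{k-1}=\frac{(n-k+1)b}{k(1-b)}$ decreases in $k$, so $(\beta_k)$ first increases and then decreases, and as $\|Q^k\|\le1$,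
$$\|\tilde P^n(\tilde P-I)\|\le b\sum_{k=0}^{n+1}|\beta_{k-1}-\beta_k|=2b\max_k\beta_k .$$
The $\beta_k$ are the Fourier coefficients of $(1-b+be^{i\theta})^n$, so $\beta_k\le\frac1{2\pi}\int_{-\pi}^{\pi}|1-b+be^{i\theta}|^nd\theta$. With $1-\cos\theta\ge2\theta^2/\pi^2$ on $[-\pi,\pi]$,
$$|1-b+be^{i\theta}|^2=1-2b(1-b)(1-\cos\theta)\le e^{-4b(1-b)\theta^2/\pi^2}.$$
Taking the power $n/2$ and integrating over $\mathbb R$,
$$\beta_k\le\frac1{2\pi}\sqrt{\frac{\pi^3}{2nb(1-b)}}=\sqrt{\frac{\pi}{8nb(1-b)}}\le\sqrt{\frac{\pi}{4nb}}\le(nb)^{-1/2},$$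
where $1-b\ge\frac12$ was used. Since $\tilde P^m-I=(\tilde P-I)\sum_{k<m}\tilde P^k$ and the $\tilde P^k$ are contractions,
$$\|\tilde P^n(\tilde P^m-I)\|\le m\|\tilde P^n(\tilde P-I)\|\le2m\sqrt{\frac bn}\le\frac4{\kappa\rho}\sqrt{\frac{R\rho}n}=\frac4\kappa\sqrt{\frac R{\rho n}}\le4\kappa=\frac1{2M^2},\tag{7}$$
the last inequality because $n\ge R\kappa^{-4}/\rho$ means $\frac R{\rho n}\le\kappa^4$.

**Step 4: comparison.** By (5), the triangle inequality, (6) with $l=n+m$ and $l=n$, and (7),
$$\frac1{M^2}\le\|P^{n+m}e_i-P^ne_i\|\le4\,\mathbb P_i(\tau\le n+m)+\frac1{2M^2},$$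
hence $\mathbb P_i(\tau\le n+m)\ge\frac1{8M^2}=\kappa$. Finally $n+m\le\frac{R\kappa^{-4}}\rho+1+\frac2{\kappa\rho}\le\frac{R\kappa^{-4}}\rho+\frac3{\kappa\rho}\le\frac K\rho$, where the last two steps use $\kappa\rho\le1$ and $3\kappa^{-1}\le512\,\kappa^{-1}\le\kappa^{-4}$. $\square$

## 6. Climbing all rungs with a probability that does not decay

Lemma 3 moves us from $F_l\subset G_l$ to $F_{l+1}$ with probability at least $\kappa$. The direct way to climb is to iterate with the strong Markov property: starting in $F_0$, the chain reaches $F_L$ with probability at least $\kappa^L$. This is not enough. With base level $\rho_0\approx Ch$ and top level of order $1$, the number $L$ of rungs is of order $\log(1/h)/\log R$, so $\kappa^L\to0$ as $h\downarrow0$. We need a bound that does not depend on $h$, because the contradiction is to come in the limit $h\downarrow0$.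

The way out is to use Lemma 2 to get many attempts instead of one. A chain started in $F_l$ spends, on average, at least the fraction $2\kappa$ of its time in $G_l$. Each visit to $G_l$ starts a new attempt: with probability $\ge\kappa$ it leads up to $F_{l+1}$, and from there, by induction from the top of the ladder downward, with probability $\ge\kappa$ to the top $F_L$. Each attempt takes a bounded time. So the expected number of visits to $G_l$ *before* reaching the top is bounded, by a number which is at most $\kappa s_l$ if the allowed time $s_l$ is well chosen. But the expected number of all visits up to time $s_l$ is at least $2\kappa s_l$. The difference has to occur after reaching the top, so the top is reached with probability at least $\kappa$. The same $\kappa$ is reproduced on every rung, with no loss.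

The allowed times will be $s_l=C/\rho_l$, so that $s_{l+1}=s_l/R$. The constants are
$$R=2\kappa^{-2},\qquad K=2R\kappa^{-4}=4\kappa^{-6},\qquad C=4K\kappa^{-3}=16\kappa^{-9},\qquad\text{so}\quad\frac{2K}{\kappa C}+\frac1R=\frac{\kappa^2}2+\frac{\kappa^2}2=\kappa^2 .\tag{8}$$

**Lemma 4.** Let $\rho_0>0$ with $C/\rho_0\le n_0$, $\rho_l=R^l\rho_0$, and $L\ge0$ with $\rho_L\le\frac12$. Put $F_l=\{j:r_j\ge\rho_l\}$, $G_l=\{j:r_j\ge\kappa\rho_l\}$, $s_l=C/\rho_l$ and $\tau=\inf\{n\ge0:X_n\in F_L\}$. Then for $0\le l\le L$ and $i\in F_l$,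
$$\mathbb P_i(\tau\le s_l)\ge\kappa .$$

**Step 0: the earlier lemmas apply.** Since $2\le C$, $K\le C$ and $C/\rho_l\le C/\rho_0\le n_0$, Lemma 2 applies with $\rho=\rho_l$ for $l\le L$ (note $\rho_l\le\frac12$), and Lemma 3 applies with $\rho=\rho_l$ for $l<L$, because $R\rho_l=\rho_{l+1}\le\frac12$. In the latter case the time in Lemma 3 is the entrance time into $F_{l+1}$. We use downward induction on $l$. For $l=L$ and $i\in F_L$ we have $\tau=0$. Let $l<L$ and assume the claim for $l+1$. Put $\sigma=\inf\{n\ge0:X_n\in F_{l+1}\}$.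

**Step 1: visits to $G_l$ before $\sigma$.** We bound their expected number, from an arbitrary starting point. For $H\in\mathbb N$ let
$$V_H=\sup_{i\in\Gamma}\mathbb E_i\#\{n\le H:\ n<\sigma,\ X_n\in G_l\}\le H+1,\qquad k=\lfloor K/\rho_l\rfloor .$$
The horizon $H$ is there only to make $V_H$ finite. Let $\nu$ be the time of the first visit to $G_l$, and let $E=\{\nu<\sigma,\ \nu\le H\}\in\mathcal F_\nu$. Off $E$ nothing is counted. On $E$, at most $k+1$ counted times lie in $[\nu,\nu+k]$. Let $Z$ be the number of counted times that are at least $\theta:=\nu+k+1$. If $Z>0$ then $\sigma>\nu+k$. On $E$ the time $\sigma-\nu$ is the entrance time into $F_{l+1}$ of the chain restarted at time $\nu$ in $X_\nu\in G_l$, so Lemma 3 and the strong Markov property give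
$$\mathbb P(\sigma>\nu+k\mid\mathcal F_\nu)\le1-\kappa\qquad\text{on }E .$$
On $E\cap\{\sigma>\nu+k\}$, an event in $\mathcal F_{\nu+k}\subset\mathcal F_\theta$, we have $\sigma\ge\theta$. So $\sigma-\theta$ is the entrance time into $F_{l+1}$ of the chain restarted at $\theta$, and $Z$ is the number of visits of this restarted chain to $G_l$ before its own entrance into $F_{l+1}$, up to the horizon $H-\theta\le H$ (and $Z=0$ if $\theta>H$). Hence $\mathbb E[Z\mid\mathcal F_\theta]\le V_H$ there, and
$$\mathbb E_i[Z;E]\le V_H\,\mathbb P_i(E\cap\{\sigma>\nu+k\})\le(1-\kappa)V_H .$$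
Taking the supremum over $i$, $V_H\le k+1+(1-\kappa)V_H$. As $V_H<\infty$, we may subtract, and
$$V_H\le\frac{k+1}\kappa\le V:=\frac{K/\rho_l+1}\kappa .$$

**Step 2: visits to $G_l$ before $\tau$.** Now we do the same for the top of the ladder, with $\sigma$ as the start of an attempt and the induction hypothesis in place of Lemma 3. Let
$$U_H=\sup_{i\in\Gamma}\mathbb E_i\#\{n\le H:\ n<\tau,\ X_n\in G_l\}\le H+1 .$$
Since $F_L\subset F_{l+1}$, we have $\sigma\le\tau$. Put $a=\lfloor s_{l+1}\rfloor$. We split the counted times into three groups. Those before $\sigma$ have expected number at most $V_H\le V$, by Step 1. In $[\sigma,\sigma+a]$ there are at most $a+1\le s_{l+1}+1$. Those that are at least $\sigma+a+1$ can exist only if $\sigma<\infty$ and $\tau>\sigma+a$. On $\{\sigma<\infty\}$ the time $\tau-\sigma$ is the entrance time into $F_L$ of the chain restarted in $X_\sigma\in F_{l+1}$, so by the induction hypothesis and the strong Markov property $\mathbb P(\tau>\sigma+a\mid\mathcal F_\sigma)\le1-\kappa$. On $\{\sigma<\infty,\ \tau>\sigma+a\}\in\mathcal F_{\sigma+a+1}$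 we have $\tau\ge\sigma+a+1$, and the third group consists of the visits of the chain restarted at time $\sigma+a+1$ to $G_l$ before its own entrance into $F_L$, with a horizon at most $H$; given $\mathcal F_{\sigma+a+1}$, their expected number is at most $U_H$, wherever the chain is at that time. So the third group has expected number at most $(1-\kappa)U_H$. Altogether $U_H\le V+s_{l+1}+1+(1-\kappa)U_H$, and since $U_H<\infty$,
$$U_H\le\frac1\kappa\bigl(V+1+s_{l+1}\bigr).$$
As $\rho_l\le1$, we have $V+1=\frac1\kappa(K/\rho_l+1+\kappa)\le\frac{K+1+\kappa}{\kappa\rho_l}\le\frac{2K}{\kappa\rho_l}$, because $1+\kappa\le K$. Also $s_{l+1}=\frac C{R\rho_l}$. Thus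
$$U_H\le U:=\frac1{\kappa\rho_l}\Bigl(\frac{2K}\kappa+\frac CR\Bigr)\qquad\text{for every }H .$$

**Step 3: comparison with retention.** Let $i\in F_l$ and $s=\lfloor s_l\rfloor\le n_0$. By Lemma 2 with $\rho=\rho_l$, $\mathbb P_i(X_n\in G_l)\ge2\kappa$ for $0\le n\le s$. Sum over $n$. The visits before $\tau$ have expected number at most $U$ by Step 2 with $H=s$; the visits from $\tau$ on, up to time $s$, number at most $s+1$ and exist only if $\tau\le s$. So
$$2\kappa(s+1)\le\mathbb E_i\#\{n\le s:X_n\in G_l\}\le U+(s+1)\,\mathbb P_i(\tau\le s).$$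
Divide by $s+1\ge s_l=C/\rho_l$ and use (8):
$$\mathbb P_i(\tau\le s_l)\ge2\kappa-\frac{U\rho_l}C=2\kappa-\frac1\kappa\Bigl(\frac{2K}{\kappa C}+\frac1R\Bigr)=2\kappa-\kappa=\kappa .\qquad\square$$

The choice of constants is now transparent: $R$ must be so large that the time $s_{l+1}=s_l/R$ of the upper attempts is small compared with $s_l$, and $C$ so large that the time $K/\rho_l$ of one step up is small compared with $s_l$.

**Proposition 5.** If $n_0=\lfloor1/h\rfloor\ge2C$ and $1-p_{ii}(h)\ge C/n_0$, then
$$\sum_{j:\ 1-p_{jj}(h)\ge\kappa^3/4}p_{ij}(n_0h)\ \ge\ 2\kappa^2 .$$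

Here we put the ladder in its final position: the base at the level of $i$, the top near $\frac12$, and then we hold the top until the fixed time $n_0h\approx1$.

**Proof.** Put $\rho_0=C/n_0\le\frac12$ and let $L\ge0$ be maximal with $R^L\rho_0\le\frac12$. Then $\rho_L>\frac1{2R}$. We have $i\in F_0$ and $s_0=C/\rho_0=n_0$, so Lemma 4 with $l=0$ gives $\mathbb P_i(\tau\le n_0)\ge\kappa$. At time $\tau$ the chain is in $F_L$. On $\{\tau\le n_0\}$ the remaining time $n_0-\tau$ lies in $[0,n_0]$, and Lemma 2 with $\rho=\rho_L$, which holds at all times in $[0,n_0]$, together with the strong Markov property gives $\mathbb P(X_{n_0}\in G_L\mid\mathcal F_\tau)\ge2\kappa$. Therefore $\mathbb P_i(X_{n_0}\in G_L)\ge\kappa\cdot2\kappa$. On $G_L$ we have $r_j\ge\kappa\rho_L\ge\frac\kappa{2R}=\frac{\kappa^3}4$. $\square$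

## 7. Letting $h\downarrow0$: proof of Theorem 1

**Step 1: a bound for small times, at a fixed state.** Fix $i$. We claim that
$$1-p_{ii}(h)<\frac C{\lfloor1/h\rfloor}\qquad\text{for all sufficiently small }h>0\text{ (depending on }i).\tag{9}$$
Otherwise there are $h_k\downarrow0$ with $1-p_{ii}(h_k)\ge C/n_k$, where $n_k=\lfloor1/h_k\rfloor\ge2C$. Put $J_k=\{j:1-p_{jj}(h_k)\ge\kappa^3/4\}$. Proposition 5 gives $\sum_{j\in J_k}p_{ij}(n_kh_k)\ge2\kappa^2$ for all $k$. Now $1-h_k<n_kh_k\le1$, so $n_kh_k\to1$ and $\|T(n_kh_k)e_i-T(1)e_i\|\to0$ by strong continuity. This norm dominates the difference of the two masses of $J_k$, so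
$$\liminf_{k\to\infty}\sum_{j\in J_k}p_{ij}(1)\ge2\kappa^2>0 .$$
But for each fixed $j$ we have $p_{jj}(h_k)\to1$, so $j\in J_k$ for only finitely many $k$. Since $\sum_jp_{ij}(1)=1$, dominated convergence gives $\sum_{j\in J_k}p_{ij}(1)\to0$, a contradiction. This proves (9). Here it matters that the bound $2\kappa^2$ is independent of $h$, and that the measure $(p_{ij}(1))_j$ lives on points.

**Step 2: a bound for all times, uniform in the state.** The threshold for $h$ in (9) depends on $i$, but $C$ does not, and the semigroup law removes the threshold. Let $t>0$. For $n$ large (depending on $i$ and $t$), (9) applies to $h=t/n$, and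
$$p_{ii}(t)\ge p_{ii}(t/n)^n\ge\Bigl(1-\frac C{\lfloor n/t\rfloor}\Bigr)^n\longrightarrow e^{-Ct}\qquad(n\to\infty),$$
as $n/\lfloor n/t\rfloor\to t$. Hence $1-p_{ii}(t)\le1-e^{-Ct}\le Ct$ for every $i$ and every $t\ge0$.

**Step 3: the generator.** By (2) and the formula for operator norms on $\ell^1$,
$$\|T(t)-I\|=\sup_i\|T(t)e_i-e_i\|=\sup_i2(1-p_{ii}(t))\le2Ct .$$
For $f\in D(A)$ this gives $\|Af\|=\lim_{t\downarrow0}\|T(t)f-f\|/t\le2C\|f\|$. If $f\in\ell^1$ is arbitrary, choose $f_k\in D(A)$ with $f_k\to f$. Then $(Af_k)$ is a Cauchy sequence, and since $A$ is closed, $f\in D(A)$. So $D(A)=\ell^1$ and $\|A\|\le2C$. This proves Theorem 1, and with it the Corollary, over $\mathbb R$ and over $\mathbb C$. $\blacksquare$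

## 8. Positive semigroups without a norm condition: renorming and a cemetery state

We prove Theorem 2. For (i)$\Rightarrow$(ii), put $T(t)=e^{tA}$ for $t\in\mathbb R$. For (ii)$\Rightarrow$(iii), any $t_0>0$ works, with $c=\|T(-t_0)\|^{-1}$. It remains to prove (iii)$\Rightarrow$(i). The plan is to turn $T$ into a Markov semigroup satisfying (1) without losing the lower bound.

**Step 1: a lower bound on $[0,1]$.** Rescale time so that $t_0=1$; this multiplies the generator by $t_0$ and does not affect its boundedness. Let $N=\sup_{0\le t\le1}\|T(t)\|<\infty$, and note $N\ge1$. For $0\le t\le1$, $c\|f\|\le\|T(1-t)T(t)f\|\le N\|T(t)f\|$, so $\|T(t)f\|\ge\frac cN\|f\|$.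

**Step 2: renorming, to get contractions.** Let $\|T(t)\|\le N'e^{\omega t}$ and $\lambda>\max(\omega,0)$. Put
$$w_j=\int_0^\infty e^{-\lambda s}\|T(s)e_j\|\,ds,\qquad w_-:=\frac cN\int_0^1e^{-\lambda s}\,ds\ \le\ w_j\ \le\ w_+:=\frac{N'}{\lambda-\omega}.$$
The lower estimate is Step 1. So $\|f\|_w:=\sum_jw_j|f_j|$ is an equivalent norm. For $f\ge0$ we have $T(s)f=\sum_jf_jT(s)e_j$ with positive terms, so additivity of the norm on the cone gives $\|T(s)f\|=\sum_jf_j\|T(s)e_j\|$. By monotone convergence (only countably many $f_j$ are nonzero), $\|f\|_w=\int_0^\infty e^{-\lambda s}\|T(s)f\|\,ds$. Apply this to $T(t)f\ge0$: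
$$\|T(t)f\|_w=\int_0^\infty e^{-\lambda s}\|T(s+t)f\|\,ds=e^{\lambda t}\int_t^\infty e^{-\lambda s}\|T(s)f\|\,ds\le e^{\lambda t}\|f\|_w .$$
Let $D:f\mapsto(w_jf_j)_j$, a lattice isomorphism of $\ell^1$ with $\|Df\|=\|f\|_w$, and put $S(t)=De^{-\lambda t}T(t)D^{-1}$. This is a positive $C_0$-semigroup. For $f\ge0$, $\|S(t)f\|=e^{-\lambda t}\|T(t)D^{-1}f\|_w\le\|D^{-1}f\|_w=\|f\|$, and $|S(t)f|\le S(t)|f|$ extends this to all $f$; so $S$ is contractive. For $0\le t\le1$,
$$\|S(t)f\|\ge w_-e^{-\lambda}\frac cN\|D^{-1}f\|\ge M_1^{-1}\|f\|,\qquad M_1:=\frac{Nw_+e^{\lambda}}{c\,w_-},$$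
and $M_1\ge1$ because $S(t)$ is a contraction.

**Step 3: a cemetery, to get norm preservation.** The mass that $S$ loses is collected in an extra state $\partial$. On $\ell^1(\Gamma\cup\{\partial\})=\ell^1(\Gamma)\oplus\mathbb K$, where $\mathbb K$ is the scalar field, let
$$\hat T(t)(f,c)=\bigl(S(t)f,\ c+\langle\mathbf1,f-S(t)f\rangle\bigr),\qquad\langle\mathbf1,f\rangle=\sum_jf_j .$$
(From here on, $c$ denotes the second component.) For instance, if $\Gamma$ is one point and $S(t)=e^{-t}$, then $\hat T(t)(f,c)=(e^{-t}f,\ c+(1-e^{-t})f)$: the particle dies at rate $1$ and stays dead. The semigroup law holds, since the second component of $\hat T(s)\hat T(t)(f,c)$ is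
$$c+\langle\mathbf1,f-S(t)f\rangle+\langle\mathbf1,S(t)f-S(s+t)f\rangle=c+\langle\mathbf1,f-S(s+t)f\rangle,$$
and strong continuity is inherited from $S$. The operators are positive because $\langle\mathbf1,S(t)f\rangle=\|S(t)f\|\le\|f\|=\langle\mathbf1,f\rangle$ for $f\ge0$. For $f,c\ge0$ the norm of the image is $\langle\mathbf1,S(t)f\rangle+c+\langle\mathbf1,f\rangle-\langle\mathbf1,S(t)f\rangle=\|f\|+c$. So $\hat T$ is a Markov $C_0$-semigroup.

**Step 4: the lower bound for $\hat T$.** Let $t\in[0,1]$ and $y=\hat T(t)(f,c)$, so that $\|y\|=\|S(t)f\|+|c+\langle\mathbf1,f-S(t)f\rangle|$. Then $\|f\|\le M_1\|S(t)f\|\le M_1\|y\|$, and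
$$|c|\le|c+\langle\mathbf1,f-S(t)f\rangle|+\|S(t)f\|+\|f\|=\|y\|+\|f\|\le(1+M_1)\|y\| .$$
Adding, $\|f\|+|c|\le(1+2M_1)\|y\|$, which is (1) for $\hat T$ with $M=1+2M_1$.

**Step 5: conclusion.** Theorem 1 on the index set $\Gamma\cup\{\partial\}$ gives $\|\hat T(t)-I\|\to0$ as $t\downarrow0$. Applying $\hat T(t)-I$ to $(f,0)$ and reading the first component, $\|S(t)-I\|\le\|\hat T(t)-I\|\to0$. Hence $T(t)=e^{\lambda t}D^{-1}S(t)D$ is also continuous in operator norm at $0$, and its generator is bounded. $\blacksquare$

## 9. Lower bounds versus injectivity, and the size of the constant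

Condition (iii) of Theorem 2 cannot be weakened to "$T(t_0)$ is injective with dense range". Take the direct sum of the two-state semigroups generated by $n\begin{pmatrix}-1&1\\1&-1\end{pmatrix}$, $n\in\mathbb N$. As in Section 3, it is a Markov $C_0$-semigroup. On each block $T(t)$ is an invertible matrix, so $T(t)$ is injective and its range contains all finitely supported vectors. But the generator is unbounded. In accordance with Theorem 2, $T(t)$ multiplies the difference of the two unit vectors of block $n$ by $e^{-2nt}$, so for $t>0$ it is not bounded below.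

About the dependence on $M$: if $A$ is bounded and $M_*=\sup_{0\le t\le1}\|T(-t)\|$, then $\|T(-t)\|\le e^{t\|A\|}$ gives $\|A\|\ge\log M_*$. Equality holds for $A=q\begin{pmatrix}-1&1\\1&-1\end{pmatrix}$: the matrix of $T(-t)$ in Section 2 has norm $\frac12\bigl((1+e^{2qt})+(e^{2qt}-1)\bigr)=e^{2qt}$, so $\log M_*=2q=\|A\|$. In the other direction Theorem 1 gives $\|A\|\le2^{32}M_*^{18}$. No claim is made that this polynomial dependence is optimal.
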